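# A non-hyperfinite $\mathrm{II}_1$ factor that equals its own bicommutant in the ultrapower

## 1. The guess "only $R$", tested on three factors

Let $M$ be a separable $\mathrm{II}_1$ factor with faithful normal tracial state $\tau$, and put $\|x\|_2=\tau(x^*x)^{1/2}$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N=\{0,1,2,\dots\}$. The tracial ultrapower $M^{\mathcal U}$ is the quotient of $\ell^\infty(\mathbb N,M)$ by the ideal of sequences with $\lim_{n\to\mathcal U}\|x_n\|_2=0$. It contains $M$ as the constant sequences. All commutants in these notes are taken inside $M^{\mathcal U}$.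

The relative commutant $M'\cap M^{\mathcal U}$ consists of the central sequences: bounded sequences that asymptotically commute with each fixed element of $M$. Its commutant $(M'\cap M^{\mathcal U})'$ clearly contains $M$. An unpublished result of Popa says that the hyperfinite $\mathrm{II}_1$ factor satisfies $(R'\cap R^{\mathcal U})'=R$. The problem list "Some Problems About Operator Algebras With Set-Theoretic Flavor" (http://www.math.yorku.ca/~ifarah/Ftp/2008a11-problems.pdf) asks for the converse: if $(M'\cap M^{\mathcal U})'=M$, must $M$ be isomorphic to $R$?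

The first guess is yes. The equality asks for so many central sequences that they detect everything outside $M$, and $R$ is the factor in which central sequences are most visible. We test this guess on $R$, on $L(\mathbb F_2)$, and on $L(\mathbb F_2)\bar\otimes R$. We use the following textbook facts.

- $M^{\mathcal U}$ is a von Neumann algebra with faithful normal trace $\tau((x_n))=\lim_{\mathcal U}\tau(x_n)$. The trace-preserving conditional expectation $E_M:M^{\mathcal U}\to M$ is the restriction of an orthogonal projection, so $\|x-E_M(x)\|_2\le\|x-z\|_2$ for all $z\in M$.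
- Every unitary of $M^{\mathcal U}$ is represented by a sequence of unitaries of $M$. Every von Neumann algebra is spanned by its unitaries.
- Operator-norm balls of $M$ are $\|\cdot\|_2$-closed in $L^2(M)$. In particular the unit ball $(M)_1$ is $\|\cdot\|_2$-complete.

For a unitary $u\in M$ let $\mathrm{Ad}\,u$ be the unitary $\xi\mapsto u\xi u^*$ of $L^2(M)$. Note that $\|[u,x]\|_2=\|uxu^*-x\|_2$. For finite $F\subset M$ and $\delta>0$ put
$$V(F,\delta)=\{u\in\mathcal U(M):\ \|[u,y]\|_2<\delta\ \text{ for all } y\in F\}.$$
Fix finite sets $F_1\subset F_2\subset\cdots$ in $M$ with $\|\cdot\|_2$-dense union, and put $V_k=V(F_k,1/k)$. These sets decrease with $k$.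

### Three small tools

**Lemma 1.** Let $(x_n)$ be a bounded sequence in $M$ with $\|x_n-x_m\|_2\ge\eta>0$ for $n\ne m$. Then its class in $M^{\mathcal U}$ is not in $M$.

*Proof.* If the class were $z\in M$, then $\{n:\|x_n-z\|_2<\eta/2\}\in\mathcal U$. This set is infinite, and two distinct indices in it give $\|x_n-x_m\|_2<\eta$, a contradiction. $\square$

The next lemma turns "$x$ commutes with all central sequences" into a uniform statement about unitaries of $M$.

**Lemma 2 (diagonal argument).** Let $x=(x_n)\in(M'\cap M^{\mathcal U})'$ and $\varepsilon>0$. For some $k$,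
$$\Big\{n:\ \sup_{u\in V_k}\|ux_nu^*-x_n\|_2\le\varepsilon\Big\}\in\mathcal U.$$

*Proof.* Suppose not. Then, for every $k\ge1$, the complement $A_k=\{n:\exists u\in V_k,\ \|ux_nu^*-x_n\|_2>\varepsilon\}$ is in $\mathcal U$, and $A_1\supset A_2\supset\cdots$. For $n\in A_1$ with $n\ge1$ let $k(n)=\max\{k\le n:\ n\in A_k\}$ and choose $u_n\in V_{k(n)}$ with $\|u_nx_nu_n^*-x_n\|_2>\varepsilon$. For all other $n$ put $u_n=1$. If $n\in A_k$ and $n\ge k$, then $k(n)\ge k$. So $\{n:k(n)\ge k\}\supset A_k\cap[k,\infty)\in\mathcal U$, that is, $k(n)\to\infty$ along $\mathcal U$.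

For $y\in F_j$ we have $\|[u_n,y]\|_2<1/k(n)$ as soon as $k(n)\ge j$. Hence $u=(u_n)$ commutes with $\bigcup_jF_j$. Since $\|[u,y]\|_2\le\|[u,y']\|_2+2\|y-y'\|_2$, it commutes with all of $M$. So $u\in M'\cap M^{\mathcal U}$, while $\|[u,x]\|_2=\lim_{\mathcal U}\|u_nx_nu_n^*-x_n\|_2\ge\varepsilon$. This contradicts the choice of $x$. $\square$

**Lemma 3 (averaging; Alaoglu–Birkhoff).** (a) Let $G$ be a group of unitaries on a Hilbert space $\mathcal H$ and $P$ the projection onto the $G$-fixed vectors. Then $P$ is in the closed convex hull of $G$ for the strong operator topology (SOT). (b) If $N$ is a finite factor, the projection $P$ of $L^2(N)$ onto the $\mathrm{Ad}\,\mathcal U(N)$-fixed vectors is the rank one projection onto $\mathbb C1$.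

*Proof.* (a) Let $\xi\in\mathcal H$ and let $\xi_0$ be the unique vector of minimal norm in the closed convex hull of $G\xi$. This hull is $G$-invariant, so by uniqueness $\xi_0$ is $G$-fixed. The fixed space and its orthocomplement are $G$-invariant, so $Pg=P$ for $g\in G$ and $P\zeta=P\xi$ for every $\zeta$ in the hull. In particular $\xi_0=P\xi_0=P\xi$. Thus $P\xi$ is a norm limit of vectors $S\xi$ with $S\in\mathrm{conv}\,G$. To treat $\xi_1,\dots,\xi_r$ simultaneously, apply this to the diagonal action of $G$ on $\mathcal H^{\oplus r}$, whose fixed projection is $P\oplus\cdots\oplus P$. This is exactly SOT approximation.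

(b) For $y\in N$, part (a) makes $Py$ a $\|\cdot\|_2$-limit of convex combinations of elements $uyu^*$, all in the ball of radius $\|y\|$. So $Py\in N$, and it commutes with $\mathcal U(N)$. Hence $Py$ is central, thus scalar. By density of $N$ in $L^2(N)$ the range of $P$ is $\mathbb C1$. $\square$

### Test on $R$: the equality holds

Write $R=\overline\bigotimes_{j\ge0}M_2(\mathbb C)$, let $R_m$ be the product of the first $m$ tensor factors and $N_m$ that of the others, so $L^2(R)=L^2(R_m)\otimes L^2(N_m)$. Let $x=(x_n)\in(R'\cap R^{\mathcal U})'$. After scaling we may take $\|x_n\|\le1$. Let $\varepsilon>0$ and take $k$ from Lemma 2. Choose $m$ such that each $y\in F_k$ is within $1/(4k)$ of $R_m$ in $\|\cdot\|_2$. A unitary $v\in N_m$ commutes with $R_m$, so $\|[v,y]\|_2\le 2/(4k)<1/k$. Thus $\mathcal U(N_m)\subset V_k$.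

By Lemma 3 the projection $1\otimes P$ of $L^2(R)$ onto $L^2(R_m)\otimes\mathbb C1=R_m$ is an SOT limit of convex combinations of $\mathrm{Ad}\,v$, $v\in\mathcal U(N_m)$. Hence $\|(1\otimes P)x_n-x_n\|_2\le\varepsilon$ for $\mathcal U$-many $n$. The vectors $(1\otimes P)x_n$ stay in a bounded subset of the finite-dimensional space $R_m$, so they converge along $\mathcal U$ to some $z\in R_m$. Then $\|x-z\|_2\le\varepsilon$, hence $\|x-E_R(x)\|_2\le\varepsilon$ for every $\varepsilon$, and $x\in R$.

### Tests on $L(\mathbb F_2)$ and $L(\mathbb F_2)\bar\otimes R$: the equality fails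

Let $a,b$ generate $\mathbb F_2$ and let $u_g$ be the canonical unitaries of $L(\mathbb F_2)$.

**Lemma 4.** Let $P$ be $\mathbb C$ or a $\mathrm{II}_1$ factor, and let $E$ be the trace-preserving expectation of $L(\mathbb F_2)\bar\otimes P$ onto $1\otimes P$. For $x\in L(\mathbb F_2)\bar\otimes P$,
$$\|x-E(x)\|_2\le 13\max\{\|[u_a,x]\|_2,\|[u_b,x]\|_2\}.$$

*Proof.* Let $\varepsilon$ be the maximum on the right. Write $x=\sum_gu_g\otimes x_g$ in $L^2$, and put $\mu(A)=\big(\sum_{g\in A}\|x_g\|_2^2\big)^{1/2}$ for $A\subset\mathbb F_2\setminus\{e\}$. The left side is $s=\mu(\mathbb F_2\setminus\{e\})$. The $g$-coefficient of $u_axu_a^*$ is $x_{a^{-1}ga}$, so comparing $x$ with $u_axu_a^*$ on $A$ gives $|\mu(A)-\mu(a^{-1}Aa)|\le\varepsilon$. Replacing $A$ by $aAa^{-1}$, and arguing in the same way for $b$, we get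
$$|\mu(hAh^{-1})-\mu(A)|\le\varepsilon\qquad(h=a^{\pm1},b^{\pm1}).$$

Let $D$ be the set of $g\ne e$ whose reduced word begins with $a$ or $a^{-1}$. First, $D\cup aDa^{-1}=\mathbb F_2\setminus\{e\}$: if $g$ begins with $b^{\pm1}$, then $a^{-1}ga$ begins with $a^{-1}$, because right multiplication by $a$ cancels at most the last letter, which is not the initial $b^{\pm1}$ of $g$. Second, $D$, $bDb^{-1}$ and $b^{-1}Db$ are pairwise disjoint: for $g\in D$ the word of $b^{\pm1}gb^{\mp1}$ begins with $b^{\pm1}$, because at most a last letter $b^{\pm1}$ of $g$ is cancelled and the initial $a^{\pm1}$ of $g$ survives. Let $p=\mu(D)$. If $p\le\varepsilon$, then $s\le p+(p+\varepsilon)\le3\varepsilon$. If $p>\varepsilon$, then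
$$p^2+2(p-\varepsilon)^2\le s^2\le p^2+(p+\varepsilon)^2,$$
so $\sqrt2(p-\varepsilon)\le p+\varepsilon$ and $p\le\frac{\sqrt2+1}{\sqrt2-1}\varepsilon=(3+2\sqrt2)\varepsilon<6\varepsilon$. Then $s\le 2p+\varepsilon\le13\varepsilon$. $\square$

Let $M=L(\mathbb F_2)\bar\otimes P$ with $P=\mathbb C$ or $P=R$. By Lemma 4 every element of $M'\cap M^{\mathcal U}$ is represented by a sequence in $1\otimes P$. So it commutes with $(u_{g_n}\otimes1)_n$ for every sequence $(g_n)$ in $\mathbb F_2$. If the $g_n$ are distinct, then $\|u_{g_n}-u_{g_m}\|_2=\sqrt2$, and by Lemma 1 this sequence is not in $M$. The equality fails, although $L(\mathbb F_2)\bar\otimes R$ has many central sequences.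

All three tests agree with the guess. The guess is nevertheless wrong.

**Theorem A.** There is a group action of product type of $\mathbb F_2$ on $R$, constructed in Sections 4 and 7, such that $M=R\rtimes\mathbb F_2$ is a separable $\mathrm{II}_1$ factor with $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, and $M\not\cong R$.

So the answer to the question is no. The test on $L(\mathbb F_2)\bar\otimes R$ shows what must change: the sequences $(u_{g_n})$ with $g_n\to\infty$ have to be moved by some central sequence.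

## 2. A compact operator among the averages

The test on $R$ used one property of the projection $1\otimes P$: it is a limit of averages of $\mathrm{Ad}\,u$ over unitaries $u$ almost commuting with $F_k$, and it sends bounded sequences to sequences with limits. Compactness is enough for that.

**Definition (CH).** For finite $F\subset M$ and $\delta>0$ let $\mathcal C(F,\delta)\subset B(L^2M)$ be the SOT-closed convex hull of $\{\mathrm{Ad}\,u:u\in V(F,\delta)\}$. The factor $M$ has property (CH) if $\mathcal C(F,\delta)$ contains a compact operator for every finite $F\subset M$ and every $\delta>0$.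

For example $R$ has (CH): by the argument in the test, $\mathcal C(F,\delta)$ contains the finite-rank projection of $L^2(R)$ onto $R_m$ for large $m$. By the next proposition, $L(\mathbb F_2)$ and $L(\mathbb F_2)\bar\otimes R$ do not have it.

**Proposition 5.** If a separable $\mathrm{II}_1$ factor $M$ has (CH), then $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal $\mathcal U$.

*Proof.* The inclusion $\supset$ is clear. Let $x=(x_n)\in(M'\cap M^{\mathcal U})'$, scaled so that $\|x_n\|\le1$, and let $\varepsilon>0$. Take $k$ from Lemma 2 and a compact $T\in\mathcal C(F_k,1/k)$. For the $\mathcal U$-many $n$ in Lemma 2, every convex combination $S$ of operators $\mathrm{Ad}\,u$, $u\in V_k$, satisfies $\|Sx_n-x_n\|_2\le\varepsilon$. So $\|Tx_n-x_n\|_2\le\varepsilon$ as well.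

The $x_n$ are in the unit ball of $L^2(M)$, so the $Tx_n$ lie in a relatively compact set, and $\zeta=\lim_{n\to\mathcal U}Tx_n$ exists in norm. Choose $z\in M$ with $\|z-\zeta\|_2\le\varepsilon$. From $\|x_n-z\|_2\le\|x_n-Tx_n\|_2+\|Tx_n-\zeta\|_2+\|\zeta-z\|_2$ we get $\|x-z\|_2\le2\varepsilon$. Hence $\|x-E_M(x)\|_2\le2\varepsilon$. As $\varepsilon$ was arbitrary, $x\in M$. $\square$

So we need a non-hyperfinite factor with (CH).

## 3. Decay in the group against inner flips in $R$

Let a countable group $\Gamma$ act on $R$ by trace-preserving automorphisms $\sigma_g$. Recall that $R\rtimes_\sigma\Gamma$ is generated by $R$ and unitaries $u_g$ with $u_gau_g^*=\sigma_g(a)$, that its trace is $\tau(\sum_ga_gu_g)=\tau(a_e)$, and that $L^2(R\rtimes\Gamma)=L^2(R)\otimes\ell^2(\Gamma)$ with $au_g\leftrightarrow a\otimes\delta_g$. For a unitary $w\in R$,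
$$wu_gw^*=w\,\sigma_g(w^*)\,u_g,\qquad \langle wu_gw^*,u_g\rangle=\tau(w\sigma_g(w^*)).$$
In $L(\mathbb F_2)\bar\otimes R$ this number is $1$ for all $g$. We want unitaries $w$ for which $g\mapsto\tau(w\sigma_g(w^*))$ is close to $1$ on a prescribed finite set, so that $w$ almost commutes with finitely many $u_g$, and tends to $0$ at infinity, so that averages of $\mathrm{Ad}\,w$ have a chance of being compact in the direction of $\ell^2(\Gamma)$. We also need other unitaries, commuting with all $u_g$, whose averages collapse $L^2(R)$ to a finite-dimensional space.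

A sensible first attempt takes the decay from one representation. On $\mathbb F_2$ the function $e^{-t|g|}$ is positive definite (Lemma 9 below), so $e^{-t|g|}=\langle\pi(g)\xi,\xi\rangle$ for an orthogonal representation $\pi$ on an infinite-dimensional real Hilbert space $H$. The Clifford algebra of $H$ has generators $c(\eta)=c(\eta)^*$, $\eta\in H$, with $c(\eta)c(\eta')+c(\eta')c(\eta)=2\langle\eta,\eta'\rangle1$. It generates a copy of $R$, on which $\mathbb F_2$ acts by $c(\eta)\mapsto c(\pi(g)\eta)$. The unitary $w=c(\xi)$ has $\tau(w\sigma_g(w))=e^{-t|g|}$, which is what we want. Now take infinitely many copies of this system and tensor them. To collapse the $R$-direction while respecting the $u_g$, we would average over flips of two copies, since flips are invariant under $\sigma_g\otimes\sigma_g$. This breaks at two exact points.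

First, the flip of $R\bar\otimes R$ is not inner. Suppose $V\in R\bar\otimes R$ is a unitary with $V(u\otimes1)V^*=1\otimes u$ for all $u\in R$. Choose a finite-dimensional matrix factor $B\subset R$ and $V_0\in B\otimes B$ with $\|V-V_0\|_2<1/2$, and a unitary $u\in B'\cap R$ with trace $0$. Then $V_0$ commutes with $u\otimes1$, so $\|V(u\otimes1)V^*-u\otimes1\|_2\le2\|V-V_0\|_2<1$. But $\|1\otimes u-u\otimes1\|_2=\sqrt2$. Second, even the product of finitely many copies would be infinite-dimensional, so no operator that is the identity on it is compact.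

Both points disappear if each copy is a matrix algebra, that is, if the representations are finite-dimensional. But then the decay is lost. Let $\rho$ be a finite-dimensional unitary or orthogonal representation of an infinite group $\Gamma$. By compactness there are distinct $g_1,g_2,\dots$ with $\rho(g_n)$ convergent. Fixing $n$ large and letting $m>n$ vary, we get infinitely many elements $g_n^{-1}g_m$ with $\rho(g_n^{-1}g_m)$ as close to $1$ as we like. So no coefficient $\langle\rho(\cdot)\xi,\xi\rangle$ with $\|\xi\|=1$ vanishes at infinity. In a tensor product of matrix algebras with a product action, this excludes decay for every $w$ in finitely many tensor positions.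

The way out is to spread the decay over infinitely many finite-dimensional representations. The $k$th one is small only on a finite shell of the group, and the deviations from $1$ are summable at each $g$. For the unitaries we take longer and longer products $w_{K,L}=\prod_{k=K}^Lc(\xi_k)$. We do not look for a limit of $w_{K,L}$ in $M$. What converges as $L\to\infty$ is the compression of $\mathrm{Ad}(w_{K,L})$ by the flip averages, and that compression is still in $\mathcal C(F,\delta)$.

## 4. Finite-dimensional data and the factor $M_\Gamma$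

**Definition (data (D)).** Data (D) for a countable group $\Gamma$ consist of orthogonal representations $\pi_k:\Gamma\to O(H_k)$, $k\in\mathbb N$, on real Hilbert spaces of finite even dimension $\ge2$, and unit vectors $\xi_k\in H_k$, such that $\varphi_k(g)=\langle\pi_k(g)\xi_k,\xi_k\rangle$ satisfies:

- (D1) $\sum_k(1-\varphi_k(g))<\infty$ for every $g\in\Gamma$;
- (D2) there are finite sets $\{e\}=E_0\subset E_1\subset\cdots$ with $\bigcup_kE_k=\Gamma$ and $|\varphi_k(g)|\le2^{-k-1}$ for $g\in E_{k+1}\setminus E_k$, $k\ge0$.

For example, a finite group has data: let $\pi_0$ be two copies of the real regular representation, $\xi_0=(\delta_e,0)$, let $\pi_k$ be trivial on $\mathbb R^2$ for $k\ge1$, and let $E_k=\Gamma$ for $k\ge1$. Then $\varphi_0=\delta_e$ and $\varphi_k=1$ for $k\ge1$.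

For $K\le L$ let $\theta_{K,L}=\prod_{k=K}^L\varphi_k$. For $s,t\in[-1,1]$ we have $1-st=(1-s)+s(1-t)\le(1-s)+(1-t)$. By induction,
$$0\le1-\theta_{K,L}(g)\le\sum_{k\ge K}(1-\varphi_k(g)).\tag{1}$$
For $L<L'$ we have $|\theta_{K,L}-\theta_{K,L'}|\le1-\theta_{L+1,L'}$, which by (1) and (D1) is small at each $g$ for large $L$. So $\theta_K=\lim_L\theta_{K,L}$ exists pointwise, and it satisfies the same bound (1). By (D2), if $k\ge K$ and $g\in E_{k+1}\setminus E_k$, then $|\theta_K(g)|\le|\varphi_k(g)|\le2^{-k-1}$. As the $E_k$ are finite and exhaust $\Gamma$, $\theta_K\in c_0(\Gamma)$. The infinite product has the decay that no finite product has when $\Gamma$ is infinite.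

**Clifford algebras.** For a real Hilbert space $H$ of dimension $2d$, let $C(H)$ be the complex $*$-algebra generated by self-adjoint elements $c(\xi)$, real-linear in $\xi\in H$, with
$$c(\xi)c(\eta)+c(\eta)c(\xi)=2\langle\xi,\eta\rangle1 .$$
It is a textbook fact that $C(H)\cong M_{2^d}(\mathbb C)$. For $H=\mathbb R^2$ one may take $c(e_1)=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $c(e_2)=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, which square to $1$, anticommute, and generate $M_2(\mathbb C)$. Each $v\in O(H)$ preserves the relations, so it gives an automorphism $\alpha_v$ with $\alpha_v(c(\xi))=c(v\xi)$, and $\alpha_{vw}=\alpha_v\alpha_w$. With $\tau$ the normalized trace, the relation gives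
$$\tau(c(\xi)c(\eta))=\tfrac12\tau\big(c(\xi)c(\eta)+c(\eta)c(\xi)\big)=\langle\xi,\eta\rangle.\tag{2}$$
If $\|\xi\|=1$, then $c(\xi)^2=1$, so $c(\xi)$ is a self-adjoint unitary.

**The algebra.** Given data (D), let $B_k=C(H_k)$ and let $B_{k,j}$, $j\in\mathbb N$, be copies of $B_k$. Put
$$R=\overline{\bigotimes_{(k,j)\in\mathbb N^2}}B_{k,j},\qquad \sigma_g=\bigotimes_{(k,j)}\alpha_{\pi_k(g)},\qquad M_\Gamma=R\rtimes_\sigma\Gamma,$$
the tensor product being taken with respect to the traces. This is the hyperfinite $\mathrm{II}_1$ factor, and $\sigma$ is a trace-preserving action. Picture $\mathbb N^2$ as an array: row $k$ contains infinitely many copies of the same finite-dimensional system. For finite $J\subset\mathbb N^2$ let $B_J=\bigotimes_{(k,j)\in J}B_{k,j}$. Let $J_m=\{(k,j):k,j\le m\}$ for $m\ge0$, $J_{-1}=\emptyset$, and $B_\emptyset=\mathbb C$. The linear span of the elements $bu_g$ with $g\in\Gamma$ and $b\in\bigcup_mB_{J_m}$ is $\|\cdot\|_2$-dense in $M_\Gamma$.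

## 5. Averaging over flips

**Flips.** For $j\ne j'$ let $V=\sum_{p,q}e_{pq}\otimes e_{qp}\in B_{k,j}\otimes B_{k,j'}$, with $e_{pq}$ the matrix units of $B_k$. This is a unitary and $V(x\otimes y)V^*=y\otimes x$. Automorphisms of a matrix algebra are inner, so $\alpha_{\pi_k(g)}=\mathrm{Ad}\,v$ for a unitary $v\in B_k$. As $V$ commutes with $v\otimes v$, we get $\sigma_g(V)=V$, that is, $V$ commutes with $u_g$. For $m\ge-1$ let $\mathcal V_m\subset\mathcal U(R)$ be the group generated by all flips between positions $(k,j),(k,j')\notin J_m$, for all $k$ and all $j\ne j'$. Then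
$$\mathcal V_m\ \text{commutes with all } u_g\ \text{and with } B_{J_m}.\tag{3}$$

The next lemma says that averaging over flips erases all of $R$ except a finite block, and leaves the group untouched.

**Lemma 6.** Let $P_m$ be the projection of $L^2(M_\Gamma)$ onto the closed span of $\{bu_g:b\in B_{J_m},g\in\Gamma\}$. Then $P_m$ is the projection onto the $\mathrm{Ad}\,\mathcal V_m$-fixed vectors, and it lies in the SOT-closed convex hull of $\mathrm{Ad}\,\mathcal V_m$.

*Proof.* For each $k$ choose an orthonormal basis $b_{k,0}=1,b_{k,1},\dots$ of $L^2(B_k,\tau)$, the same in all copies. The elementary tensors $e_f=\bigotimes b_{k,f(k,j)}$, where $f$ is a finitely supported function on $\mathbb N^2$, form an orthonormal basis of $L^2(R)$. So the vectors $e_f\otimes\delta_g=e_fu_g$ form one of $L^2(M_\Gamma)$. For $v\in\mathcal V_m$, (3) gives $ve_fu_gv^*=(ve_fv^*)u_g$. Hence $\mathrm{Ad}\,\mathcal V_m$ permutes this basis, through the finitely supported permutations of $\mathbb N^2$ that preserve each row and fix $J_m$ pointwise.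

If $\mathrm{supp}f\subset J_m$, the orbit of $e_f\otimes\delta_g$ is a single point. If there is $(k,j)\in\mathrm{supp}f\setminus J_m$, exchange $(k,j)$ with $(k,j')$ for $j'$ so large that $(k,j')$ is outside $J_m$ and outside $\mathrm{supp}f$. The new support contains $(k,j')$, and among the positions $(k,j'')$ beyond the old support it contains no other one, so different $j'$ give different functions, and the orbit is infinite. A fixed vector has constant coefficients on orbits, and square-summable coefficients must vanish on infinite orbits. So the fixed space is the closed span of the $e_f\otimes\delta_g$ with $\mathrm{supp}f\subset J_m$, which is the range of $P_m$. The last assertion is Lemma 3(a). $\square$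

**Lemma 7.** $M_\Gamma$ is a separable $\mathrm{II}_1$ factor.

*Proof.* Let $x$ be central in $M_\Gamma$. It commutes with $\mathcal V_{-1}$, so Lemma 6 with $m=-1$ gives $x=\sum_gc_gu_g$ in $L^2$ with $c_g\in\mathbb C$. For $y\in R$, comparing $yx=\sum c_gyu_g$ with $xy=\sum c_g\sigma_g(y)u_g$ gives $c_g(y-\sigma_g(y))=0$. Let $g\ne e$. By (D2) there is $k$ with $g\in E_{k+1}\setminus E_k$, so $|\varphi_k(g)|\le\frac12$ and $\pi_k(g)\xi_k\ne\xi_k$. Then $\alpha_{\pi_k(g)}$ moves $c(\xi_k)$, so $\sigma_g\ne\mathrm{id}$ and $c_g=0$. Hence $x\in\mathbb C$. Finally $M_\Gamma\supset R$ is infinite-dimensional with a faithful normal trace, and it is separable because $\Gamma$ is countable. $\square$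

## 6. The compact operator $\mathrm{id}_{B_{J_m}}\otimes\theta_K$

**Theorem 8.** If $\Gamma$ admits data (D), then $M_\Gamma$ has (CH). Consequently $(M_\Gamma'\cap M_\Gamma^{\mathcal U})'=M_\Gamma$ for every nonprincipal $\mathcal U$.

*Proof.* Let $F\subset M_\Gamma$ be finite and $\delta>0$.

**Step 1: reduce $F$ to a finite block.** The purpose is to have (3) apply exactly. There are $m\ge0$ and a finite set $E\subset\Gamma$ such that each $y\in F$ has an approximant $y'\in\mathrm{span}\{bu_g:b\in B_{J_m},g\in E\}$ with $\|y-y'\|_2<\delta/4$. For unitary $u$ we have $\|[u,y]\|_2\le\|[u,y']\|_2+2\|y-y'\|_2$. So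
$$\|[u,y']\|_2<\delta/2\ \text{ for all }y\in F\quad\Longrightarrow\quad u\in V(F,\delta).\tag{4}$$

**Step 2: unitaries that almost commute with the block, uniformly in their length.** For $m<K\le L$ let
$$w=w_{K,L}=\prod_{k=K}^Lc(\xi_k)_{(k,0)},$$
where the index $(k,0)$ means the copy in $B_{k,0}$. The factors commute, being in different tensor positions, so $w$ is a self-adjoint unitary. It lies in $B_{J'}$ with $J'=\{(k,0):K\le k\le L\}$, which is disjoint from $J_m$ since $K>m$. So $w$ commutes with $B_{J_m}$. Moreover
$$w\sigma_g(w)=\prod_{k=K}^L\big(c(\xi_k)c(\pi_k(g)\xi_k)\big)_{(k,0)}\in B_{J'},\qquad \tau(w\sigma_g(w))=\theta_{K,L}(g),\tag{5}$$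
by (2), since the trace is multiplicative over tensor positions. Hence $\|w-\sigma_g(w)\|_2^2=2(1-\theta_{K,L}(g))$. For $b\in B_{J_m}$,
$$[w,bu_g]=wbu_g-b\sigma_g(w)u_g=b(w-\sigma_g(w))u_g,$$
so for $y'=\sum_{g\in E}b_gu_g$ the bound (1) gives
$$\|[w_{K,L},y']\|_2\le\sum_{g\in E}\|b_g\|\Big(2\sum_{k\ge K}(1-\varphi_k(g))\Big)^{1/2}.$$
The right side does not involve $L$, and by (D1) it tends to $0$ as $K\to\infty$. Fix $K>m$ such that $\|[w_{K,L},y']\|_2<\delta/2$ for all $y\in F$ and all $L\ge K$.

**Step 3: average on both sides of $w$.** The purpose is to compress $\mathrm{Ad}\,w$ to the range of $P_m$ without leaving $\mathcal C(F,\delta)$. For $v,v'\in\mathcal V_m$, (3) says that $v$ and $v'$ commute with $y'$. So $[vwv',y']=v[w,y']v'$ has the same $\|\cdot\|_2$ as $[w,y']$, and by (4)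
$$\mathrm{Ad}\,v\;\mathrm{Ad}\,w\;\mathrm{Ad}\,v'=\mathrm{Ad}(vwv')\in\mathcal C(F,\delta).$$
Keep $v$ fixed. Convex combinations of the $\mathrm{Ad}\,v'$ approximate $P_m$ in SOT by Lemma 6, and left multiplication by a fixed bounded operator is SOT continuous, so $\mathrm{Ad}\,v\,\mathrm{Ad}\,w\,P_m\in\mathcal C(F,\delta)$. Now take convex combinations and SOT limits in $v$; right multiplication by the fixed operator $\mathrm{Ad}\,w\,P_m$ is SOT continuous. Hence
$$P_m\,\mathrm{Ad}(w_{K,L})\,P_m\in\mathcal C(F,\delta)\qquad(L\ge K).$$

**Step 4: compute the compression.** Let $b\in B_{J_m}$. Then $\mathrm{Ad}(w)(bu_g)=wbu_gw=b\,w\sigma_g(w)u_g$. For $c\in B_{J'}$ we have $P_m(bcu_g)=\tau(c)bu_g$. Indeed, for $b'\in B_{J_m}$, $h\in\Gamma$ and $c_0=c-\tau(c)$ we get $\langle bc_0u_g,b'u_h\rangle=\delta_{g,h}\tau(b'^*bc_0)=\delta_{g,h}\tau(b'^*b)\tau(c_0)=0$, because $J'$ and $J_m$ are disjoint. With (5),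
$$P_m\mathrm{Ad}(w_{K,L})P_m(bu_g)=\theta_{K,L}(g)\,bu_g .$$

**Step 5: let $L\to\infty$.** This is where the decay appears. On $P_mL^2=B_{J_m}\otimes\ell^2(\Gamma)$ the operators of Step 4 are $\mathrm{id}\otimes$ multiplication by $\theta_{K,L}$, and they vanish on the orthocomplement. They have norm at most $1$, and $\theta_{K,L}\to\theta_K$ pointwise. So they converge in SOT to an operator $T\in\mathcal C(F,\delta)$ with $T(bu_g)=\theta_K(g)bu_g$ for $b\in B_{J_m}$ and $T=0$ on $(P_mL^2)^\perp$. Since $\dim B_{J_m}<\infty$ and $\theta_K\in c_0(\Gamma)$, $T$ is compact. This proves (CH), and Proposition 5 gives the second statement. $\square$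

The order of choices matters: $m$ first, then $K$, then $L\to\infty$ with $K$ fixed.

## 7. Cutting $e^{-t|g|}$ down to finite-dimensional representations of $\mathbb F_2$

Let $|\cdot|$ be the word length on $\mathbb F_2=\langle a,b\rangle$.

**Lemma 9 (Haagerup 1979).** For $t\ge0$ the function $g\mapsto e^{-t|g|}$ is positive definite on $\mathbb F_2$.

*Proof.* The Cayley graph is a tree with left-invariant metric $d(g,h)=|g^{-1}h|$, and $d(g,h)$ is the number of edges $\epsilon$ whose removal separates $g$ from $h$. Let $\kappa_\epsilon(g,h)=1$ if $g,h$ are on the same side of $\epsilon$, and $e^{-t}$ otherwise. If $A$ is one side, then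
$$\kappa_\epsilon(g,h)=e^{-t}+(1-e^{-t})\big(1_A(g)1_A(h)+1_{A^c}(g)1_{A^c}(h)\big),$$
which is a positive definite kernel. On a finite set of vertices only finitely many edges separate two of them, so $e^{-td}$ is there a finite product of kernels $\kappa_\epsilon$. By Schur's theorem it is positive definite. $\square$

**Proposition 10.** $\mathbb F_2$ admits data (D).

*Proof.* Put $t_k=2^{-k}$, $r_0=0$, $r_k=(k+1)2^k$ for $k\ge1$, and let $E_k$ be the ball $\{g:|g|\le r_k\}$. Fix $k$ and let $N=r_{k+1}$.

**Step 1: a finite-dimensional space that sees the ball of radius $N$.** The real GNS construction for $e^{-t_k|g|}$ gives an orthogonal representation $\pi$ of $\mathbb F_2$ on a real Hilbert space and a unit vector $\xi$ with $\langle\pi(g)\xi,\xi\rangle=e^{-t_k|g|}$. Let $\mathcal K=\mathrm{span}\{\pi(g)\xi:|g|\le N\}$, which is finite-dimensional. It is not $\pi$-invariant in general, so we modify $\pi$.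

**Step 2: extend the partial isometries.** For $s\in\{a,b\}$ let $\mathcal K_s=\mathrm{span}\{\pi(g)\xi:|g|\le N,\ |sg|\le N\}$. Then $\pi(s)$ maps $\mathcal K_s$ isometrically into $\mathcal K$. The orthocomplements of $\mathcal K_s$ and of $\pi(s)\mathcal K_s$ in $\mathcal K$ have equal dimension, so $\pi(s)|_{\mathcal K_s}$ extends to some $\rho(s)\in O(\mathcal K)$. As $\mathbb F_2$ is free on $a,b$, this defines a representation $\rho:\mathbb F_2\to O(\mathcal K)$.

**Step 3: nothing changed on the ball.** We show $\rho(g)\xi=\pi(g)\xi$ for $|g|\le N$ by induction on $|g|$. The case $g=e$ is clear. Write $g=s^{\pm1}h$ with $s\in\{a,b\}$ and $|h|=|g|-1$. If $g=sh$, then $|h|\le N$ and $|sh|\le N$, so $\pi(h)\xi\in\mathcal K_s$ and $\rho(g)\xi=\rho(s)\pi(h)\xi=\pi(sh)\xi$. If $g=s^{-1}h$, then $|g|\le N$ and $|sg|=|h|\le N$, so $\pi(g)\xi\in\mathcal K_s$ and $\rho(s)\pi(g)\xi=\pi(h)\xi$. Hence $\rho(g)\xi=\rho(s)^{-1}\pi(h)\xi=\pi(g)\xi$.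

**Step 4: verify (D).** Let $H_k=\mathcal K\oplus\mathcal K$, which has even dimension, $\pi_k=\rho\oplus\rho$ and $\xi_k=(\xi,0)$. By Step 3, $\varphi_k(g)=e^{-t_k|g|}$ for $|g|\le r_{k+1}$. For (D1), fix $g$. For all but finitely many $k$ we have $r_{k+1}\ge|g|$ and $1-\varphi_k(g)\le2^{-k}|g|$, which is summable. For (D2), let $g\in E_{k+1}\setminus E_k$, so $r_k+1\le|g|\le r_{k+1}$ and $0<\varphi_k(g)\le e^{-t_k(r_k+1)}$. For $k=0$ this bound is $e^{-1}\le\frac12$. For $k\ge1$ it is at most $e^{-t_kr_k}=e^{-(k+1)}\le2^{-k-1}$. $\square$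

## 8. Non-hyperfiniteness and the proof of Theorem A

**Lemma 11.** If $\Gamma$ admits data (D) and $M_\Gamma\cong R$, then $\Gamma$ is amenable.

*Proof.* $R$ is injective, so if $M=M_\Gamma\cong R$, acting on $L^2(M)$ by left multiplication, there is a norm one projection $\Phi:B(L^2M)\to M$. By Tomiyama's theorem $\Phi$ is $M$-bimodular and positive. Let $\omega=\tau\circ\Phi$, a state with $\omega(u_gSu_g^*)=\tau(u_g\Phi(S)u_g^*)=\omega(S)$. From $u_g(au_h)=\sigma_g(a)u_{gh}$ we see that $u_g$ acts on $L^2(R)\otimes\ell^2(\Gamma)$ as $\sigma_g\otimes\lambda_g$, with $\lambda$ the left regular representation. Hence for $f\in\ell^\infty(\Gamma)$, acting as $1\otimes f$, conjugation by $u_g$ gives $1\otimes\lambda_gf\lambda_g^*$, the left translate of $f$. So $f\mapsto\omega(1\otimes f)$ is an invariant mean on $\Gamma$. $\square$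

*Proof of Theorem A.* Take $M=M_{\mathbb F_2}$ for the data of Proposition 10. By Lemma 7 it is a separable $\mathrm{II}_1$ factor. By Theorem 8, $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal $\mathcal U$. As $\mathbb F_2$ is not amenable, Lemma 11 gives $M\not\cong R$. $\square$

The remaining sections prove the stronger statements that accompany this result.

## 9. The bicommutant property without ultrafilters

Recall $V_k=V(F_k,1/k)$ from Section 1.

**Definition (rigid sequence).** A sequence $(x_n)$ in $(M)_1$ is rigid if $\lim_k\limsup_n\sup_{u\in V_k}\|[u,x_n]\|_2=0$.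

A constant sequence $x_n=z$ is rigid, because $\|[u,z]\|_2\le2\|z-y\|_2+1/k$ for $u\in V_k$ and $y\in F_k$. In $L(\mathbb F_2)$ every sequence of the unit ball is rigid. Indeed $\|[u,u_a]\|_2$ and $\|[u,u_b]\|_2$ are small for $u\in V_k$ and $k$ large, uniformly in $u$, so Lemma 4 with $P=\mathbb C$ makes $\|u-\tau(u)\|_2$ small, and $\|[u,x_n]\|_2\le2\|u-\tau(u)\|_2$.

**Theorem B.** For a separable $\mathrm{II}_1$ factor $M$ the following are equivalent: (1) $(M'\cap M^{\mathcal U})'=M$ for some nonprincipal $\mathcal U$; (2) the same for all nonprincipal $\mathcal U$; (3) every rigid sequence in $(M)_1$ is $\|\cdot\|_2$-relatively compact.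

*Proof.* (2)$\Rightarrow$(1) is trivial.

(1)$\Rightarrow$(3). Suppose (3) fails. As $(M)_1$ is complete, some rigid sequence is not totally bounded, so it has a subsequence, again rigid, with $\|x_n-x_m\|_2\ge\eta>0$ for $n\ne m$. Take any nonprincipal $\mathcal U$ and let $x=(x_n)\in M^{\mathcal U}$. A unitary $u\in M'\cap M^{\mathcal U}$ lifts to unitaries $u_n\in M$. For each $k$ we have $u_n\in V_k$ for $\mathcal U$-many $n$, since $F_k$ is finite. So $\|[u,x]\|_2\le\limsup_n\sup_{v\in V_k}\|[v,x_n]\|_2$ for every $k$, and $[u,x]=0$. Unitaries span $M'\cap M^{\mathcal U}$, so $x\in(M'\cap M^{\mathcal U})'$. By Lemma 1, $x\notin M$. Thus (1) fails for every $\mathcal U$.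

(3)$\Rightarrow$(2). Suppose $x=(x_n)\in(M'\cap M^{\mathcal U})'\setminus M$ with $\|x_n\|\le1$, and let $\eta=\|x-E_M(x)\|_2>0$. Apply Lemma 2 with $\varepsilon=1/j$ for $j=1,2,\dots$. Since the $V_k$ decrease, we may take $k_1<k_2<\cdots$, and intersecting the resulting sets we get $A_1\supset A_2\supset\cdots$ in $\mathcal U$ with $\sup_{u\in V_{k_j}}\|[u,x_n]\|_2\le1/j$ for $n\in A_j$. For fixed $z\in M$ we have $\lim_{\mathcal U}\|x_n-z\|_2=\|x-z\|_2\ge\eta$. So we can choose inductively $n_1<n_2<\cdots$ with $n_j\in A_j$ and $\|x_{n_j}-x_{n_i}\|_2\ge\eta/2$ for $i<j$: finitely many conditions, each holding on a set in $\mathcal U$. This subsequence is not relatively compact. It is rigid: for $k\ge k_i$ and $j\ge i$ we have $n_j\in A_i$ and $V_k\subset V_{k_i}$, so $\sup_{u\in V_k}\|[u,x_{n_j}]\|_2\le1/i$. So (3) fails. $\square$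

## 10. Relative rigidity as an obstruction

An inclusion $Q\subset M$ is rigid in Popa's sense if for every $\varepsilon>0$ there are a finite $F\subset M$ and $\delta>0$ such that every trace-preserving unital completely positive map $\phi:M\to M$ with $\|\phi(y)-y\|_2\le\delta$ on $F$ satisfies $\|\phi(q)-q\|_2\le\varepsilon$ for all $q\in(Q)_1$. (Only this consequence of the definition is used.) For instance, a finite-dimensional $Q$ has this property: closeness on a basis of $Q$ gives uniform closeness on $(Q)_1$. A subset $X\subset\Gamma$ has relative property (T) if normalized positive definite functions on $\Gamma$ converging pointwise to $1$ converge uniformly on $X$. Finite sets have it. No infinite $X\subset\mathbb F_2$ has it, because $e^{-|g|/n}\to1$ pointwise while each $e^{-|g|/n}$ is in $c_0(\mathbb F_2)$.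

**Theorem C.** Let $M$ be a separable $\mathrm{II}_1$ factor and $\mathcal U$ a nonprincipal ultrafilter on $\mathbb N$ with $(M'\cap M^{\mathcal U})'=M$. Then:

1. $M'\cap M^{\mathcal U}$ is a noncommutative factor, so $M\cong M\bar\otimes R$ (McDuff).
2. $M$ contains no diffuse von Neumann subalgebra $Q$ such that $Q\subset M$ is rigid in Popa's sense.
3. If $L\Gamma\subset M$ trace-preservingly, then $\Gamma$ has no infinite subset $X$ with relative property (T).

*Proof.* (1) The center of $M'\cap M^{\mathcal U}$ lies in $(M'\cap M^{\mathcal U})'=M$, hence in $M\cap M'=\mathbb C$. So $M'\cap M^{\mathcal U}$ is a factor. If it were $\mathbb C$, its commutant would be $M^{\mathcal U}$, which is not $M$: $M$ contains a Haar unitary $h$, $\|h^n-h^m\|_2=\sqrt2$ for $n\ne m$, and Lemma 1 applies to $(h^n)$. A factor other than $\mathbb C$ is noncommutative, and McDuff's theorem gives $M\cong M\bar\otimes R$.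

(2) Let $Q\subset M$ be diffuse and rigid, and let $(w_n)\in M'\cap M^{\mathcal U}$ with $w_n$ unitary. The maps $\mathrm{Ad}\,w_n$ tend to the identity on each finite set along $\mathcal U$, so by rigidity they do so uniformly on $(Q)_1$. Hence $(w_n)$ commutes with every element of $Q^{\mathcal U}$. As unitaries span $M'\cap M^{\mathcal U}$, $Q^{\mathcal U}\subset(M'\cap M^{\mathcal U})'=M$. But the diffuse algebra $Q$ contains a Haar unitary $h$, and $(h^n)\notin M$ by Lemma 1.

(3) $\Gamma$ is countable, since $M$ is separable. Let $X$ be infinite with relative (T); its infinite subsets inherit the property, so take $X=\{g_0,g_1,\dots\}$ with distinct $g_i$. For every $\varepsilon>0$ there are a finite $F\subset\Gamma$ and $\delta>0$ such that each normalized positive definite $\psi$ with $|\psi-1|<\delta$ on $F$ has $|\psi-1|\le\varepsilon$ on $X$. Otherwise, exhausting $\Gamma$ by finite sets and letting $\delta\to0$, we would get a sequence contradicting the definition. Let $(w_n)\in M'\cap M^{\mathcal U}$ with $w_n$ unitary. The functions $\psi_n(g)=\langle u_gw_nu_g^*,w_n\rangle$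 are normalized and positive definite, and they tend to $1$ pointwise along $\mathcal U$, hence uniformly on $X$ along $\mathcal U$. So $\|u_{g_n}w_nu_{g_n}^*-w_n\|_2^2=2-2\,\mathrm{Re}\,\psi_n(g_n)\to0$ along $\mathcal U$. Thus $(u_{g_n})_n\in(M'\cap M^{\mathcal U})'=M$, which contradicts Lemma 1, since $\|u_{g_n}-u_{g_m}\|_2=\sqrt2$ for $n\ne m$. $\square$

## 11. (CH), the Haagerup property and tensor products

Recall that $M$ has the Haagerup property if the identity is a pointwise $\|\cdot\|_2$-limit of a net of normal completely positive maps $\phi$ with $\phi(1)\le1$ and $\tau\circ\phi\le\tau$ whose extensions to $L^2(M)$ are compact.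

**Theorem D.** (a) (CH) implies the Haagerup property. (b) (CH) passes to finite and countably infinite tensor products of separable $\mathrm{II}_1$ factors. In particular all such tensor products built from the $M_\Gamma$ and $R$ satisfy the bicommutant property.

*Proof.* (a) Given finite $F$ and $\delta>0$, let $T\in\mathcal C(F,\delta)$ be compact. It is an SOT limit of convex combinations $S$ of operators $\mathrm{Ad}\,u$, $u\in V(F,\delta)$. Each $S$ maps every operator-norm ball of $M$ into itself, and these balls are $\|\cdot\|_2$-closed, so $T$ maps $M$ into $M$ contractively. Each $S$ is unital, completely positive and trace-preserving on $M$, and these properties pass to $T$: $T1=1$; $\tau(Tx)=\langle Tx,1\rangle=\lim\tau(Sx)=\tau(x)$; and for a positive matrix $(x_{ij})\in M_n(M)$ the matrix $(Tx_{ij})$ is a $\|\cdot\|_2$-limit of the positive matrices $(Sx_{ij})$, which are bounded in norm by $\|(x_{ij})\|$, so it is positive. A trace-preserving positive map is normal. Finally $\|Sy-y\|_2\le\delta$ for $y\in F$, so $\|T(y)-y\|_2\le\delta$.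

(b) Let $M=\overline\bigotimes_iM_i$ with each $M_i$ having (CH), and let $F\subset M$, $\delta>0$. As in (4), we may replace $F$ by finite sums of elementary tensors $y_1\otimes\cdots\otimes y_r\otimes1$, with $r$ common to all of them and $y_i$ in a finite set $F_i\subset M_i$, provided we obtain commutators smaller than $\delta/2$. Let $N=\overline\bigotimes_{i>r}M_i$. For unitaries $u_i\in M_i$ and $v\in N$, telescoping gives
$$\big\|[u_1\otimes\cdots\otimes u_r\otimes v,\ y_1\otimes\cdots\otimes y_r\otimes1]\big\|_2=\big\|\textstyle\bigotimes_iu_iy_i-\bigotimes_iy_iu_i\big\|_2\le\sum_{i=1}^r\|[u_i,y_i]\|_2\prod_{l\ne i}\|y_l\|.$$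
So for small $\delta'>0$ all $u_1\otimes\cdots\otimes u_r\otimes v$ with $u_i\in V(F_i,\delta')$ and $v\in\mathcal U(N)$ are in $V(F,\delta)$. Choose compact $T_i\in\mathcal C(F_i,\delta')$, and let $P$ be the projection of $L^2(N)$ onto the $\mathrm{Ad}\,\mathcal U(N)$-fixed vectors. If a bounded net $S_\lambda$ converges to $S$ in SOT, then $S_\lambda\otimes Y\to S\otimes Y$ in SOT for every bounded $Y$. So in $\mathrm{Ad}\,u_1\otimes\cdots\otimes\mathrm{Ad}\,u_r\otimes\mathrm{Ad}\,v$ we may pass to averages and limits in one tensor factor at a time, and obtain $T_1\otimes\cdots\otimes T_r\otimes P\in\mathcal C(F,\delta)$. As $N$ is a factor, $P$ has rank one by Lemma 3(b), and the operator is compact. If the product is finite, take $r$ to be the number of factors and omit $v$ and $P$.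

For the last sentence, $M_\Gamma$ has (CH) by Theorem 8. And $R=M_\Gamma$ with $\Gamma$ trivial and all $\pi_k$ trivial, so $R$ has (CH), which recovers Popa's theorem. Proposition 5 finishes the proof. $\square$

## 12. Which groups admit data (D)

For countable $\Gamma$ let $\mathcal A(\Gamma)$ be the set of pointwise limits on $\Gamma$ of functions $g\mapsto\langle\pi(g)\xi,\xi\rangle$ with $\pi$ a finite-dimensional unitary representation and $\|\xi\|=1$. These functions are bounded by $1$ and $\Gamma$ is countable, so pointwise convergence is metrizable on them and $\mathcal A(\Gamma)$ is closed under pointwise limits. It is closed under products, by tensor products of representations. For example, $\mathcal A(\Gamma)\ni\delta_e$ if $\Gamma$ is finite, from the regular representation.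

**Theorem E.** A countable group $\Gamma$ admits data (D) if and only if $\delta_e\in\mathcal A(\Gamma)$ and there are $\psi_n\in\mathcal A(\Gamma)\cap c_0(\Gamma)$ with $\psi_n\to1$ pointwise. For such $\Gamma$, $M_\Gamma$ is a $\mathrm{II}_1$ factor with (CH), and $M_\Gamma\cong R$ if and only if $\Gamma$ is amenable.

*Proof.* Suppose (D) holds. Complexifying the $\pi_k$ shows $\varphi_k\in\mathcal A(\Gamma)$, so $\theta_K\in\mathcal A(\Gamma)\cap c_0(\Gamma)$, and $\theta_K\to1$ pointwise by (1) and (D1). For $g\ne e$ there is $k$ with $g\in E_{k+1}\setminus E_k$, so $|\theta_0(g)|\le\frac12$. As $\theta_0(e)=1$, $\delta_e=\lim_r\theta_0^r\in\mathcal A(\Gamma)$.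

Conversely, enumerate $\Gamma$ as $g_0=e,g_1,\dots$, with repetitions if $\Gamma$ is finite.

**Step 1: choose the target functions and shells.** Put $\psi^{(0)}=\delta_e$. For $k\ge1$ choose $\psi^{(k)}\in\mathcal A(\Gamma)\cap c_0(\Gamma)$ with $|1-\psi^{(k)}(g_i)|\le2^{-k-1}$ for $i\le k$. Put $E_0=\{e\}$. For $k\ge1$ choose a finite $E_k\supset E_{k-1}\cup\{g_k\}$ with $|\psi^{(k)}|\le2^{-k-2}$ off $E_k$. Then $\bigcup_kE_k=\Gamma$.

**Step 2: approximate on the next shell.** For each $k$ choose a finite-dimensional unitary representation $\pi_k$ and a unit vector $\xi_k$ whose coefficient is within $2^{-k-2}$ of $\psi^{(k)}$ on the finite set $E_{k+1}\cup\{g_0,\dots,g_k\}$. Regard $\pi_k$ as an orthogonal representation on the underlying real Hilbert space, which has even dimension, with inner product $\mathrm{Re}\langle\cdot,\cdot\rangle$. Then $\varphi_k=\mathrm{Re}\langle\pi_k(\cdot)\xi_k,\xi_k\rangle$.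

**Step 3: verify (D).** On $E_{k+1}\setminus E_k$ we have $|\varphi_k|\le|\psi^{(k)}|+2^{-k-2}\le2^{-k-1}$; for $k=0$ note that $\psi^{(0)}=\delta_e$ vanishes off $E_0$. For $k\ge\max(i,1)$ we have $1-\varphi_k(g_i)\le2^{-k-1}+2^{-k-2}\le2^{-k}$, which is summable. So (D) holds.

Factoriality and (CH) are Lemma 7 and Theorem 8. If $\Gamma$ is amenable, then $R\rtimes\Gamma$ is injective, hence isomorphic to $R$ by Connes. If $M_\Gamma\cong R$, then $\Gamma$ is amenable by Lemma 11. $\square$

Recall that a countable group has the Haagerup property if there are normalized positive definite functions in $c_0(\Gamma)$ converging pointwise to $1$; by Lemma 9, $\mathbb F_2$ has it. A $C^*$-algebra is residually finite-dimensional if its finite-dimensional representations separate its points. Then an element that is positive in all these representations is positive, because their direct sum is faithful.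

**Corollary F.** Let $\Gamma$ be a countable group whose full $C^*$-algebra $C^*(\Gamma)$ is residually finite-dimensional (for example, any countable free group, by Choi). The following are equivalent:

- (i) $\Gamma$ has the Haagerup property;
- (ii) $\Gamma$ admits data (D);
- (iii) $L\Gamma$ embeds trace-preservingly in a separable $\mathrm{II}_1$ factor with (CH).

If moreover $\Gamma$ is nonamenable, the factor $M_\Gamma$ from (ii) is a non-hyperfinite factor with $(M_\Gamma'\cap M_\Gamma^{\mathcal U})'=M_\Gamma$ for all nonprincipal $\mathcal U$.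

*Proof.* (i)$\Rightarrow$(ii). Let $\mathcal S$ be the set of vector states of finite-dimensional representations of $C^*(\Gamma)$. It is convex: $\lambda\omega_1+(1-\lambda)\omega_2$ is the state of the vector $(\sqrt\lambda\,\xi_1,\sqrt{1-\lambda}\,\xi_2)$ in the direct sum. Suppose a state $\omega$ is not in the weak* closure of $\mathcal S$. By Hahn–Banach there are $x=x^*\in C^*(\Gamma)$ and $c\in\mathbb R$ with $\omega(x)<c\le\omega'(x)$ for all $\omega'\in\mathcal S$. Then $\pi(x-c)\ge0$ for every finite-dimensional $\pi$, so $x-c\ge0$ and $\omega(x)\ge c$, a contradiction. So $\mathcal S$ is weak* dense in the state space. Normalized positive definite functions on $\Gamma$ are the restrictions of states to $\Gamma$, so all of them are in $\mathcal A(\Gamma)$; sequences suffice because $\Gamma$ is countable. In particular $\delta_e\in\mathcal A(\Gamma)$, and the functions given by the Haagerup property are in $\mathcal A(\Gamma)\cap c_0(\Gamma)$. Theorem E applies.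

(ii)$\Rightarrow$(iii). $L\Gamma\subset M_\Gamma$, which is a separable $\mathrm{II}_1$ factor with (CH).

(iii)$\Rightarrow$(i). Let $L\Gamma\subset M$ with $M$ having (CH). Given finite $F\subset\Gamma$ and $\delta>0$, let $T\in\mathcal C(\{u_g\}_{g\in F},\delta)$ be compact and put $\varphi(g)=\langle Tu_g,u_g\rangle$. For $T=\mathrm{Ad}\,u$ this is
$$\tau(u\,u_gu^*u_g^*)=\overline{\tau(u^*u_guu_g^*)}=\overline{\langle u_guu_g^*,u\rangle},$$
which is normalized and positive definite in $g$, being the conjugate of a coefficient of a unitary representation. Convex combinations and pointwise limits keep this, so $\varphi$ is normalized and positive definite. For $g\in F$ we have $|\varphi(g)-1|\le\|Tu_g-u_g\|_2\le\delta$. Finally $|\varphi(g)|\le\|Tu_g\|_2\to0$ as $g\to\infty$, because the $u_g$ are orthonormal and $T$ is compact. Letting $F$ increase to $\Gamma$ and $\delta\to0$ gives the Haagerup property.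

The last statement follows from Theorem 8 and Lemma 11. $\square$

By Theorem C(3), infinite subsets with relative property (T) obstruct the bicommutant property itself, and not only (CH). Nothing proved here says that $(M'\cap M^{\mathcal U})'=M$ implies (CH).
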